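\title{The lattice of Fitting classes of finite solvable groups is not modular}

\begin{abstract}
We prove that the lattice of all Fitting classes of finite solvable groups is not modular. The three classes that violate the modular law are explicit: they are defined by the way in which elements of $r$-power order, for a prime $r$, act on two extensions of one extraspecial group. For suitable primes $r,\ell,s$, such as $3,7,19$, the failure already occurs among the Fitting classes contained in $\mathfrak S_s\mathfrak S_\ell\mathfrak S_r$. The three classes can be taken to be Lockett classes, and the lattice of Lockett classes is not modular either.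
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite and solvable. A nonempty class $\mathfrak F$ of groups is a \emph{Fitting class} if it is closed under isomorphisms, under taking normal subgroups, and under \emph{normal products}: if $N_1,N_2\trianglelefteq G$ and $N_1,N_2\in\mathfrak F$, then $N_1N_2\in\mathfrak F$. The last condition says that every group $G$ has a largest normal subgroup belonging to $\mathfrak F$, the \emph{radical} $G_{\mathfrak F}$. For the class $\mathfrak S_p$ of $p$-groups the radical is $O_p(G)$, and for the class of nilpotent groups it is the Fitting subgroup.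

An intersection of Fitting classes is a Fitting class. Hence the Fitting classes, ordered by inclusion, form a lattice: the meet of $\mathfrak X$ and $\mathfrak Y$ is $\mathfrak X\cap\mathfrak Y$, and the join $\mathfrak X\vee\mathfrak Y$ is the smallest Fitting class containing $\mathfrak X\cup\mathfrak Y$. The lattice is \emph{modular} if
\begin{equation}\label{eq:modular}
\mathfrak X\vee(\mathfrak Y\cap\mathfrak F)=(\mathfrak X\vee\mathfrak Y)\cap\mathfrak F\qquad\text{whenever }\mathfrak X\subseteq\mathfrak F .
\end{equation}
The inclusion $\subseteq$ holds in every lattice, so the content of \eqref{eq:modular} is the inclusion $\supseteq$.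

There are reasons to expect that \eqref{eq:modular} holds. Fitting classes are defined through normal subgroups and their products, and the normal subgroups of a group form a modular lattice by Dedekind's law. The simplest families behave well: if $\mathfrak N_\pi$ is the class of nilpotent $\pi$-groups for a set $\pi$ of primes, then $\mathfrak N_\pi\cap\mathfrak N_\rho=\mathfrak N_{\pi\cap\rho}$ and $\mathfrak N_\pi\vee\mathfrak N_\rho=\mathfrak N_{\pi\cup\rho}$, because a nilpotent group is the direct product of its Sylow subgroups. There is also a theorem. A subgroup $V$ of $G$ is an \emph{$\mathfrak F$-injector} of $G$ if $V\cap S$ is a maximal $\mathfrak F$-subgroup of $S$ for every subnormal subgroup $S$ of $G$, and a Fitting class $\mathfrak F\ne(1)$ is \emph{normal} if for every group $G$ the $\mathfrak F$-injectors of $G$ constitute a normal subgroup of $G$. By Lausch's theorem, the lattice of all normal Fitting classes of solvable groups is modular. The question whether the lattice of all Fitting classes of finite solvable groups is modular is stated as open in \cite{FNI}. The answer is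 no.

\begin{theorem}\label{thm:main}
There are Fitting classes $\mathfrak X\subseteq\mathfrak F$ and $\mathfrak Y$ of finite solvable groups and a group $G\in(\mathfrak X\vee\mathfrak Y)\cap\mathfrak F$ such that $\mathfrak Y\cap\mathfrak F\subseteq\mathfrak X$ and $G\notin\mathfrak X=\mathfrak X\vee(\mathfrak Y\cap\mathfrak F)$. Hence the lattice of all Fitting classes of finite solvable groups is not modular.
\end{theorem}

To see where a counterexample has to be sought, let $\mathfrak X\subseteq\mathfrak F$ and $G\in(\mathfrak X\vee\mathfrak Y)\cap\mathfrak F$, and suppose that $G=G_{\mathfrak X}G_{\mathfrak Y}$. Then $G_{\mathfrak Y}\trianglelefteq G\in\mathfrak F$ gives $G_{\mathfrak Y}\in\mathfrak Y\cap\mathfrak F$, and so $G\in\mathfrak X\vee(\mathfrak Y\cap\mathfrak F)$. But the join contains more than such products. It consists of all groups that can be reached from $\mathfrak X\cup\mathfrak Y$ by forming normal products and passing to normal subgroups, finitely many times, and the path to a group in $\mathfrak F$ may run through groups that are not in $\mathfrak F$. Our $G$ is reached by two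 rounds of these two operations.

The same construction gives a stronger result, for which we need three definitions. A Fitting class $\mathfrak L$ is a \emph{Lockett class} if $(G_1\times G_2)_{\mathfrak L}=(G_1)_{\mathfrak L}\times(G_2)_{\mathfrak L}$ for all groups $G_1,G_2$. The Lockett classes form a lattice in which the meet is the intersection and the join is the smallest Lockett class containing both classes (see Lemma~\ref{lem:lockett}). For primes $s,\ell,r$, the class $\mathfrak S_s\mathfrak S_\ell\mathfrak S_r$ consists of the groups that have a normal series whose successive factors, from bottom to top, are an $s$-group, an $\ell$-group and an $r$-group. A \emph{pentagon} in a lattice is a five-element sublattice $\{a\wedge b,\ a,\ c,\ b,\ a\vee b\}$ with $a<c$, $a\wedge b=c\wedge b$ and $a\vee b=c\vee b$; it violates the modular law, since $a\vee(b\wedge c)=a\neq c=(a\vee b)\wedge c$.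

\begin{theorem}\label{thm:strong}
Let $r$ be any odd prime and $\ell$ any prime with $\ell\equiv1\pmod{2r}$. For infinitely many primes $s$ the following holds, with $\mathfrak T=\mathfrak S_s\mathfrak S_\ell\mathfrak S_r$. For every Fitting class $\mathfrak B\supseteq\mathfrak T$ of solvable groups, the lattice of Fitting classes contained in $\mathfrak B$ contains a pentagon, so it is not modular. The classes $\mathfrak X\subset\mathfrak F$ and $\mathfrak Y$ violating the modular law can be taken to be Lockett classes contained in $\mathfrak T$. In particular the lattice of Lockett classes is not modular either. For $(r,\ell)=(3,7)$ one may take $s=19$.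
\end{theorem}

Section~\ref{sec:idea} isolates the mechanism that puts $G$ into $\mathfrak X\vee\mathfrak Y$, tries it on cyclic groups, and finds out why cyclic groups do not suffice. The groups that do suffice are built in Section~\ref{sec:bricks}, and the classes are defined in Section~\ref{sec:admissible}. Most of the work goes into proving that they are Fitting classes (Section~\ref{sec:closure}). The two theorems are proved in Sections~\ref{sec:main} and~\ref{sec:lockett}.

We write $x^y=y^{-1}xy$ and $[x,y]=x^{-1}y^{-1}xy=x^{-1}x^y$. For a subgroup $X$ and a subgroup or element $Y$, the subgroup generated by the corresponding commutators is $[X,Y]$, and $X'=[X,X]$.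

\section{How a join acquires a new group}\label{sec:idea}

The following lemma is the whole proof that $G\in\mathfrak X\vee\mathfrak Y$.

\begin{lemma}\label{lem:exchange}
Let $D\le L\le E$ be normal subgroups of a group $H$, and let $t,z\in H$ be commuting elements such that $H=E\langle t,z\rangle$ and $[H,z]\le D$. If $\mathfrak X$ and $\mathfrak Y$ are Fitting classes with $E\langle t\rangle\in\mathfrak X$ and $E\langle tz\rangle,\,L\langle tz\rangle\in\mathfrak Y$, then $L\langle t\rangle\in\mathfrak X\vee\mathfrak Y$.
\end{lemma}

\begin{proof}
Since $H/E$ is abelian, $E\langle t\rangle$ and $E\langle tz\rangle$ are normal in $H$, and their product is $H$. So $H\in\mathfrak X\vee\mathfrak Y$. Since $zD$ is central in $H/D$, the subgroup $D\langle z\rangle$ is normal in $H$, and so $D\langle z\rangle\in\mathfrak X\vee\mathfrak Y$. Let $J=L\langle t,z\rangle$. Since $J/L$ is abelian, $L\langle tz\rangle$ and $L\langle t\rangle$ are normal in $J$. Now $J$ is the product of its normal subgroups $D\langle z\rangle$ and $L\langle tz\rangle$, so $J\in\mathfrak X\vee\mathfrak Y$, and $L\langle t\rangle\trianglelefteq J$.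
\end{proof}

In words: over $E$ we divide $tz$ by $t$ and obtain $z$; the element $z$ needs only $D$ below it and so forgets whether it came from $E$ or from $L$; over $L$ we divide $tz$ by $z$ and recover $t$. We want $\mathfrak X$ to contain $E\langle t\rangle$ but not $L\langle t\rangle$, and we want $\mathfrak F$ to contain both.

\subsection*{A model with cyclic groups}
Let $P=\langle c\rangle$ be cyclic of order $49$ with subgroup $P_1$ of order $7$, and let $Z=\langle e\rangle$ be cyclic of order $19$. Since $18^3\equiv1\pmod{49}$ and $11^3\equiv1\pmod{19}$, there are semidirect products $P\langle t\rangle$ and $Z\langle z\rangle$ with $t,z$ of order $3$, $tct^{-1}=c^{18}$ and $zez^{-1}=e^{11}$. Put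
\[
H_0=P\langle t\rangle\times Z\langle z\rangle,\qquad E_0=PZ,\qquad L_0=P_1Z .
\]
Lemma~\ref{lem:exchange} applies to $Z\le L_0\le E_0$. Moreover $L_0\langle t\rangle$ is not subnormal in $E_0\langle t\rangle$. Indeed, $[c,t^{-1}]=c^{17}$ generates $P$; so if a group contains $P\langle t\rangle$, then each of its normal subgroups containing $t$ contains $P$, and by induction so does every subnormal subgroup containing $t$. Thus nothing visible forces $L_0\langle t\rangle$ into a Fitting class that contains $E_0\langle t\rangle$.

Nevertheless the model is not a counterexample. Let $\mathfrak X\subseteq\mathfrak F$ and $\mathfrak Y$ be \emph{any} Fitting classes with $E_0\langle t\rangle\in\mathfrak X$, $L_0\langle t\rangle\in\mathfrak F$ and $E_0\langle tz\rangle,L_0\langle tz\rangle\in\mathfrak Y$. We claim that $L_0\langle t\rangle\in\mathfrak X\vee(\mathfrak Y\cap\mathfrak F)$. Take a copy $P\langle t_1\rangle$ of $P\langle t\rangle$ and a copy $Q\langle t_2\rangle$ of $P_1\langle t\rangle$, and let them share one copy of $Z\langle z\rangle$: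
\[
W=P\langle t_1\rangle\times Q\langle t_2\rangle\times Z\langle z\rangle .
\]
The subgroups $N_1=PZ\langle t_1z\rangle$, $N_2=QZ\langle t_2z\rangle$ and $V=PQ\langle t_1t_2^{-1}\rangle$ are normal in $W$, because $t_1z$, $t_2z$, $t_1t_2^{-1}$ are central modulo $PZ$, $QZ$, $PQ$ respectively. We have $N_1\cong E_0\langle tz\rangle$, $N_2\cong L_0\langle tz\rangle$ and $V\le N_1N_2$, so $V\in\mathfrak Y$. Next, $P\langle t_1\rangle$ and $Z$ are direct factors of $E_0\langle t\rangle$ and lie in $\mathfrak X$, and $Q\langle t_2\rangle$ is a direct factor of $L_0\langle t\rangle$ and lies in $\mathfrak F$. Hence $P\langle t_1\rangle\times Q\langle t_2\rangle\in\mathfrak F$, and its normal subgroup $V$ lies in $\mathfrak Y\cap\mathfrak F$. Finally $P\langle t_1\rangle\cdot V=P\langle t_1\rangle\times Q\langle t_2\rangle$, so $\mathfrak X\vee(\mathfrak Y\cap\mathfrak F)$ contains $Q\langle t_2\rangle$ and then $Q\langle t_2\rangle\times Z\cong L_0\langle t\rangle$.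

The defect is that $E_0$ falls apart: the section on which $t$ is seen and the section on which $z$ is seen are independent, so two different $7$-groups can use the same $Z$, and $z$ cancels inside $\mathfrak Y$. The remedy is to tie the two sections together. We let $P$ act faithfully on a nonabelian group $D$ with center $Z$, and replace $E_0,L_0$ by $E=DP$ and $L=DP_1$. These groups will be rigid enough that, in a normal product, two of them are either equal or centralize each other.

\section{Notation and standard facts}\label{sec:facts}

For a set $\pi$ of primes, $O^\pi(G)$ is the smallest normal subgroup of $G$ whose quotient is a $\pi$-group, and $r'$ is the set of primes other than $r$. An \emph{$r$-element} is an element of $r$-power order. The subgroup $O^{r'}(G)$ is generated by the $r$-elements of $G$, and $G/O^r(G)$ is the largest quotient that is an $r$-group. We use the following facts.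

\begin{itemize}
\item[(F1)] If $X\le Y$, then $O^\pi(X)\le O^\pi(Y)$, since $X/(X\cap O^\pi(Y))$ is a $\pi$-group. If $\varphi$ is a homomorphism defined on $G$, then $O^\pi(\varphi(G))=\varphi(O^\pi(G))$.
\item[(F2)] If $G=N_1N_2$ with $N_1,N_2\trianglelefteq G$, then $O^\pi(G)=O^\pi(N_1)O^\pi(N_2)$. The right side is normal in $G$, its quotient is a product of two normal $\pi$-subgroups, and it lies in $O^\pi(G)$ by (F1).
\item[(F3)] If $K\trianglelefteq M$ is an $r'$-group and $M/K$ is an $r$-group, then $K=O^r(M)$, and $K$ contains every $r'$-subgroup of $M$.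
\item[(F4)] $[ab,x]=[a,x]^b[b,x]$. Hence $[X,x]$ is normalized by $X$. If $X$ and $Y$ normalize each other, then $[X,Y]\le X\cap Y$.
\item[(F5)] (Dedekind's law.) If $X\le Y$, then $Y\cap XZ=X(Y\cap Z)$ for subgroups $X,Y,Z$.
\item[(F6)] If a module $V=V_1\oplus\dots\oplus V_n$ is a direct sum of pairwise nonisomorphic irreducible modules, then every irreducible submodule of $V$ is one of the $V_i$. Indeed, each nonzero projection of an irreducible submodule to a $V_i$ is an isomorphism, so exactly one projection is nonzero.
\end{itemize}

An $s$-group $D$ is \emph{extraspecial} if $D'=Z(D)$ has order $s$ and $D/Z(D)$ is elementary abelian. Then $[d,e]$ depends only on the cosets $dZ(D)$, $eZ(D)$ and is multiplicative in each variable by (F4).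

If $Y\trianglelefteq X$ are subgroups normalized by an element $g$, then $g$ acts on $X/Y$ by $xY\mapsto gxg^{-1}Y$. All actions on sections are of this kind. They are left actions, and an elementary abelian section of exponent $s$ is regarded as a module over $\mathbb F_s$.

\section{Bricks}\label{sec:bricks}

We need an extraspecial $s$-group $D$ and three things acting on it: a cyclic group of order $\ell^2$ that centralizes $Z(D)$ and whose subgroup of order $\ell$ is already irreducible on $D/Z(D)$; an element $t$ of order $r$ that moves this cyclic group and fixes $Z(D)$; and an element $z$ of order $r$ that does the opposite. A finite field supplies all three, as multiplications by elements of norm $1$, a Galois automorphism, and a scalar.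

\subsection*{The primes}
Fix primes $r,\ell,s$ such that
\begin{itemize}
\item[(P)] $r$ is odd, $s\equiv1\pmod r$, and $s$ has order exactly $2r$ modulo $\ell^2$.
\end{itemize}
An example is $(r,\ell,s)=(3,7,19)$: we have $19\equiv1\pmod3$, $19^2\equiv18$ and $19^3\equiv18\cdot19=342\equiv-1\pmod{49}$.

Condition (P) has the following consequences. First $\ell\ne2$, because units modulo $4$ have order at most $2$; and $\ell\neq r$, because $s\equiv1\pmod r$ gives $s^r\equiv1\pmod{r^2}$. So $\ell\nmid 2r$. Next, \emph{$s$ has order $2r$ modulo $\ell$}: if $d$ is this order, then $d\mid 2r$, and $s^d$ lies in the kernel of $(\mathbb Z/\ell^2)^*\to(\mathbb Z/\ell)^*$, which has order $\ell$, so $2r\mid d\ell$ and $2r\mid d$. In particular $2r\mid \ell-1$. Since $(\mathbb Z/\ell^2)^*$ is cyclic, $-1$ is its only element of order $2$, so $s^r\equiv-1\pmod{\ell^2}$. Finally $r,\ell,s$ are distinct, and $s$ is odd because $s>r$.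

\subsection*{The groups}
Let $q=s^{2r}$ and let $U=\mathbb F_q$, regarded as a vector space of dimension $2r$ over $\mathbb F_s$. Choose $\gamma\in\mathbb F_{s^2}^*\subseteq\mathbb F_q^*$ with $\gamma^s=-\gamma$; the power $g^{(s+1)/2}$ of a generator $g$ of $\mathbb F_{s^2}^*$ will do. Then $\gamma^{s^2}=\gamma$, and $\gamma^{s^r}=-\gamma$ because $r$ is odd. With $\mathrm{Tr}$ the trace from $\mathbb F_q$ to $\mathbb F_s$, put
\[
f(u,v)=\mathrm{Tr}\big(\gamma uv^{s^r}\big).
\]
This form is $\mathbb F_s$-bilinear. It is nondegenerate because the trace form is nondegenerate and $v\mapsto\gamma v^{s^r}$ is bijective. The trace is invariant under the Galois group, so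
\[
f(v,u)=\mathrm{Tr}\big((\gamma vu^{s^r})^{s^r}\big)=\mathrm{Tr}\big(-\gamma v^{s^r}u\big)=-f(u,v),
\]
and $f$ is alternating as $s$ is odd. Let $D=U\times\mathbb F_s$ with multiplication
\[
(u,a)(v,b)=\big(u+v,\ a+b+\tfrac12f(u,v)\big).
\]
Bilinearity of $f$ gives associativity, and $(u,a)^{-1}=(-u,-a)$. Comparing $xy$ with $yx$ we find $[(u,a),(v,b)]=(0,f(u,v))$. Hence $D'=Z(D)=0\times\mathbb F_s$, and $D$ is extraspecial of order $s^{1+2r}$ with $D/Z(D)=U$.

If $g\in GL_{\mathbb F_s}(U)$ satisfies $f(gu,gv)=\mu f(u,v)$ for a constant $\mu=\mu(g)$, then $(u,a)\mapsto(gu,\mu a)$ is an automorphism of $D$. Such $g$ form a group, $\mu$ is multiplicative, and so this group acts on $D$. We use the following elements of it.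
\begin{itemize}
\item Let $C_1<C_2$ be the subgroups of orders $\ell$ and $\ell^2$ of $\mathbb F_q^*$, acting by multiplication. Since $\ell^2\mid s^r+1$, we have $cc^{s^r}=1$ for $c\in C_2$, and so $\mu(c)=1$.
\item Let $t\colon u\mapsto u^{s^2}$, of order $r$. Since $\gamma^{s^2}=\gamma$, we have $f(tu,tv)=\mathrm{Tr}\big((\gamma uv^{s^r})^{s^2}\big)=f(u,v)$, so $\mu(t)=1$. As maps, $tct^{-1}=c^{s^2}$ for $c\in C_2$.
\item Let $z\colon u\mapsto\omega u$, where $\omega\in\mathbb F_s^*$ has order $r$. Then $\mu(z)=\omega^2$ has order $r$, and $z$ commutes with $C_2$ and $t$.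
\end{itemize}
These elements generate $(C_2\rtimes\langle t\rangle)\times\langle z\rangle$; the product is direct since $\mu$ is trivial on the first factor and injective on the second. Put
\[
H=D\rtimes\big((C_2\rtimes\langle t\rangle)\times\langle z\rangle\big),\qquad L=DC_1,\qquad E=DC_2,
\]
where $hdh^{-1}=h(d)$ for $d\in D$ and $h$ in the complement. Then $D\le L\le E$ are normal $r'$-subgroups of $H$, and $[H,z]\le D$, so the hypotheses of Lemma~\ref{lem:exchange} on $H$ are satisfied.

\begin{remark}\label{rem:center}
The center of $D$ is what distinguishes $t$ from $tz$. The image of $\lambda\mapsto\lambda^{s^2-1}$ on $\mathbb F_q^*$ has order $1+s^2+\dots+s^{2(r-1)}\equiv0\pmod r$, so $\omega=\lambda^{s^2-1}$ for some $\lambda$, and then $\lambda^{-1}t\lambda=tz$ as maps on $U$. Hence the semidirect products $U\rtimes C_2\langle t\rangle$ and $U\rtimes C_2\langle tz\rangle$ are isomorphic, and no class of groups could separate them.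
\end{remark}

\begin{definition}
A \emph{brick} is a group isomorphic to $L$ or to $E$. For a brick $A$ let $D_A=O_s(A)$, let $U_A=D_A/Z(D_A)$, and let $A_1/D_A$ be the subgroup of order $\ell$ of the cyclic group $A/D_A$.
\end{definition}

The subgroups $D_A$, $Z(D_A)$ and $A_1$ are characteristic in $A$. The next lemma says that a brick has few normal subgroups and that it cannot be moved by an amount that lies in its center.

\begin{lemma}\label{lem:brick}
Let $A$ be a brick.
\begin{itemize}
\item[(a)] $U_A$ is an irreducible $A_1$-module of dimension $2r$, and $C_A(U_A)=D_A$.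
\item[(b)] If $R\trianglelefteq A$, then $R\le Z(D_A)$ or $D_A\le R$.
\item[(c)] $A'=[D_A,A]=D_A$, $\ C_A(D_A)=Z(D_A)=Z(A)$, and $O^s(A)=A$.
\item[(d)] If $x$ normalizes $A$ in some group and $[A,x]\le Z(A)$, then $[A,x]=1$.
\end{itemize}
\end{lemma}

\begin{proof}
We may take $A=DC_i$ with $i\in\{1,2\}$, so that $D_A=D$, $A_1=L$ and $U_A=U$.

(a) A generator $c$ of $C_1$ lies in $\mathbb F_{s^k}$ if and only if $\ell\mid s^k-1$. Since $s$ has order $2r$ modulo $\ell$, we get $\mathbb F_s[c]=\mathbb F_q$. So a $C_1$-invariant subspace of $U$ is an $\mathbb F_q$-subspace of $\mathbb F_q$. The group $D$ acts trivially on $U$ and $C_i$ acts faithfully, so $C_A(U)=D$.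

(b) Suppose that $R\cap D\not\le Z(D)$. By (a), $(R\cap D)Z(D)=D$. Then $R\ge[R\cap D,D]=D'=Z(D)$, and so $R\ge D$. Suppose that $R\cap D\le Z(D)$. Then $[R,D]\le R\cap D\le Z(D)$, so $R\le C_A(U)=D$ and $R=R\cap D\le Z(D)$.

(c) The normal subgroup $[D,A]\le D$ is not contained in $Z(D)$, since $A$ acts nontrivially on $U$. By (b), $[D,A]=D$, and $A'=D$ because $A/D$ is abelian. Next $C_A(D)\le C_A(U)=D$, so $C_A(D)=Z(D)$. This group is centralized by $C_i$ because $\mu=1$ on $C_2$, so $Z(A)=Z(D)$. A nontrivial $s$-quotient of $A$ would have a quotient of order $s$, which is impossible since $A/A'$ is an $\ell$-group.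

(d) By (F4), $a\mapsto[a,x]$ is a homomorphism from $A$ to the $s$-group $Z(A)$. It is trivial because $O^s(A)=A$.
\end{proof}

\subsection*{Two characters}
A brick $A$ has two characteristic sections of prime order, $A_1/D_A$ at the top and $Z(A)$ at the bottom. An automorphism $\varphi$ of $A$ raises the elements of the first to a power $\alpha_A(\varphi)\in\mathbb F_\ell^*$ and those of the second to a power $\beta_A(\varphi)\in\mathbb F_s^*$. This defines a homomorphism
\[
\chi_A=(\alpha_A,\beta_A)\colon\operatorname{Aut}(A)\to\mathbb F_\ell^*\times\mathbb F_s^* ,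
\]
which is trivial on inner automorphisms. If $g$ normalizes $A$ in some group, $\chi_A(g)$ means $\chi_A$ of the automorphism $a\mapsto gag^{-1}$. In $H$, with $\kappa\in\mathbb F_\ell^*$ the class of $s^2$, which has order $r$, we have for $A\in\{L,E\}$
\begin{equation}\label{eq:chi}
\chi_A(t)=(\kappa,1),\qquad \chi_A(z)=(1,\omega^2),\qquad \chi_A(tz)=(\kappa,\omega^2).
\end{equation}
The next lemma shows that $\chi_A$ detects every automorphism of $r$-power order. Write $\bar\varphi\in GL(U_A)$ for the map induced by $\varphi\in\operatorname{Aut}(A)$, and $\bar g$ for the map induced by an element $g$ normalizing $A$. By Lemma~\ref{lem:brick}(a), $\bar A\cong A/D_A$. Commutators with $\varphi$ are formed in $A\rtimes\langle\varphi\rangle$, where $\varphi a\varphi^{-1}=\varphi(a)$.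

\begin{lemma}\label{lem:aut}
Let $A$ be a brick and $F$ the subring of $\operatorname{End}(U_A)$ generated by $\bar A_1$.
\begin{itemize}
\item[(a)] $F$ is a field of order $q$, and $\bar A\le F^*$. Every $\bar\varphi$ with $\varphi\in\operatorname{Aut}(A)$ normalizes $F$, and $\sigma_\varphi(\lambda)=\bar\varphi\lambda\bar\varphi^{-1}$ defines a homomorphism $\varphi\mapsto\sigma_\varphi$ into the cyclic group $\operatorname{Gal}(F/\mathbb F_s)$ of order $2r$. Moreover $\sigma_\varphi=1\iff\bar\varphi\in F^*\iff\alpha_A(\varphi)=1$.
\item[(b)] If $\varphi$ has $r$-power order and $\chi_A(\varphi)=1$, then $\varphi=1$.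
\item[(c)] If $\varphi$ has $r$-power order and $\alpha_A(\varphi)\ne1$, then $[T,\bar\varphi]=T$ for every $\ell$-subgroup $T$ of $F^*$, and $[A,\varphi]=A$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $A=DC_i$ the ring $F$ is $\mathbb F_s[C_1]=\mathbb F_q$ acting on $U=\mathbb F_q$ by multiplication, and $\bar A=C_i$. In particular $U_A$ has dimension $1$ over $F$, so the centralizer of $F$ in $GL(U_A)$ is $F^*$. For $a\in A$ we have $\bar\varphi\,\bar a\,\bar\varphi^{-1}=\overline{\varphi(a)}$. So $\bar\varphi$ normalizes $\bar A_1$, hence $F$, and conjugation by $\bar\varphi$ raises the elements of $\bar A_1\cong A_1/D_A$ to the power $\alpha_A(\varphi)$. Since $\bar A_1$ generates $F$, each of the three conditions says that $\bar\varphi$ centralizes $F$.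

(b) By (a), $\bar\varphi\in F^*$. Suppose that $\bar\varphi\neq1$, and let $\psi$ be a power of $\varphi$ such that $\bar\psi$ has order $r$. The cyclic group $F^*$ has one subgroup of order $r$, and since $r\mid s-1$ this subgroup lies in $\mathbb F_s^*$. So $\bar\psi$ is a scalar $\varepsilon\in\mathbb F_s^*$ of order $r$, that is, $\psi(d)\in d^\varepsilon Z(D_A)$ for $d\in D_A$. Then $\psi([d,e])=[d^\varepsilon,e^\varepsilon]=[d,e]^{\varepsilon^2}$, so $\beta_A(\psi)=\varepsilon^2\neq1$ as $r$ is odd. This contradicts $\beta_A(\varphi)=1$. Thus $\bar\varphi=1$.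

For $d\in D_A$ we now have $\varphi(d)=d\zeta$ with $\zeta\in Z(D_A)$, and $\varphi(\zeta)=\zeta$. Hence $\varphi^s(d)=d\zeta^s=d$, and since $\varphi^s$ generates $\langle\varphi\rangle$, $\varphi$ is trivial on $D_A$. In $A\rtimes\langle\varphi\rangle$ the centralizer of $D_A$ is a normal subgroup containing $\varphi$, so $[A,\varphi]\le C_A(D_A)=Z(A)$. By Lemma~\ref{lem:brick}(d), $\varphi=1$.

(c) By (a), $\sigma_\varphi^{-1}$ is a nontrivial $r$-element of the group generated by $\lambda\mapsto\lambda^s$, so $\sigma_\varphi^{-1}(\lambda)=\lambda^{s^{2j}}$ with $r\nmid j$. Therefore $[\lambda,\bar\varphi]=\lambda^{s^{2j}-1}$ for $\lambda\in F^*$. Since $s$ has order $2r$ modulo $\ell$, the exponent $s^{2j}-1$ is prime to $\ell$, and raising to this exponent is a bijection of $T$. For $T=\bar A$ this gives $A=[A,\varphi]D_A$. The subgroup $[A,\varphi]$ is normal in $A$ by (F4) and is not contained in $Z(D_A)$, so it contains $D_A$ by Lemma~\ref{lem:brick}(b).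
\end{proof}

The congruence $s\equiv1\pmod r$ provides $z$, and it is also what makes (b) true. If we had $s\equiv-1\pmod r$ instead, then $r\mid s^r+1$, and multiplication by an element of order $r$ of $\mathbb F_q^*$ would preserve $f$ and give an automorphism of $E$ of order $r$ with $\chi_E=1$.

\section{Admissible groups}\label{sec:admissible}

A Fitting class containing $E\langle t\rangle$ contains its normal subgroups $L$, $D$ and $Z(D)$, and then everything that these generate. We do not try to control such groups. Our classes contain all $r'$-groups and impose conditions only on $O^{r'}(W)$, the subgroup generated by the $r$-elements. A Fitting class is closed under direct products and their normal subgroups, so several bricks must be allowed at once, with an $r$-group acting on their product. What has to be recorded is the relation between the two characters on each brick.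

\begin{definition}\label{def:admissible}
A \emph{slope} is a subgroup $\Gamma$ of order $r$ of $\mathbb F_\ell^*\times\mathbb F_s^*$ with $\Gamma\cap(1\times\mathbb F_s^*)=1$. Let $\Gamma$ be a slope. A group $M$ is \emph{$\Gamma$-admissible} if $M=O^{r'}(M)$ and there is a finite, possibly empty, set $\mathcal A$ of normal subgroups of $M$ such that
\begin{itemize}
\item[(A1)] each $A\in\mathcal A$ is a brick;
\item[(A2)] distinct members of $\mathcal A$ commute elementwise;
\item[(A3)] $O^r(M)=\prod_{A\in\mathcal A}A$;
\item[(A4)] $\chi_A(M)\le\Gamma$ for each $A\in\mathcal A$.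
\end{itemize}
\end{definition}

An empty product is the trivial group, so every $r$-group is $\Gamma$-admissible. In general $K=O^r(M)$ is an $r'$-group, and by (F3) it contains every $r'$-subgroup of $M$. The class $\mathfrak X$ will be defined by the isomorphism types of the members of $\mathcal A$, so we must know that $\mathcal A$ is determined by $M$. It can be read off from the module $K'/Z(K')$.

\begin{lemma}\label{lem:product}
Let a group $K$ be the product of a finite set $\mathcal A$ of subgroups that are bricks and commute elementwise in pairs.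
\begin{itemize}
\item[(a)] $K'=O_s(K)=\prod_AD_A$ and $C_K(K')=Z(K')=Z(K)=\prod_AZ(A)$.
\item[(b)] $K'/Z(K')$ is the direct sum of the images of the $D_A$, and the image of $D_A$ is isomorphic to $U_A$; we identify the two. The $U_A$ are pairwise nonisomorphic irreducible $K$-modules.
\item[(c)] For $A\in\mathcal A$ we have $C_K\big(\bigoplus_{B\ne A}U_B\big)=A\prod_{B\neq A}D_B$, and $O^s$ of this group is $A$.
\item[(d)] The set $\mathcal A$ is determined by $K$.
\end{itemize}
\end{lemma}

\begin{proof}
Each $A$ is normal in $K$, and an element $\prod_Ba_B$ with $a_B\in B$ acts on $A$, on $D_A$ and on $U_A$ as $a_A$ does.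

(a) We have $K'=\prod A'=\prod D_A$. This is a normal $s$-subgroup, and $K/K'$ is a product of normal $\ell$-subgroups, so $K'=O_s(K)$. The element $\prod a_A$ centralizes $K$ if and only if $a_A\in Z(A)$ for all $A$, and it centralizes $K'$ if and only if $a_A\in C_A(D_A)$ for all $A$. Since $C_A(D_A)=Z(A)\le D_A$, we get $C_K(K')=Z(K)=\prod Z(A)\le K'$, and so this group is $Z(K')$.

(b) If $d_A\in D_A$ and $\prod d_A\in Z(K')$, then $d_A$ centralizes $D_A$, so $d_A\in Z(D_A)\le Z(K')$ for all $A$. Hence the sum is direct and $D_A\cap Z(K')=Z(D_A)$. The module $U_A$ is irreducible for $A$. The brick $A$ acts nontrivially on $U_A$ and trivially on $U_B$ for $B\neq A$, so $U_A\not\cong U_B$.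

(c) The element $\prod a_B$ centralizes all $U_B$ with $B\ne A$ if and only if $a_B\in C_B(U_B)=D_B$ for these $B$. The group $X=A\prod_{B\ne A}D_B$ has $A$ as a normal subgroup with $s$-quotient, so $O^s(X)\le A=O^s(A)\le O^s(X)$.

(d) By (b) and (F6), the $U_A$ are exactly the irreducible $K$-submodules of $K'/Z(K')$. By (c), the members of $\mathcal A$ are the groups $O^s(C_K(V^*))$, where $V$ runs through these submodules and $V^*$ is the sum of those different from $V$.
\end{proof}

So the set $\mathcal A$ in Definition~\ref{def:admissible} depends only on $M$, and not on $\Gamma$. We denote it by $\operatorname{Comp}(M)$ and call its members the \emph{components} of $M$ (they are solvable; no quasisimple groups occur here). Every automorphism of $M$ permutes $\operatorname{Comp}(M)$. Note that a normal brick need not be a component: we shall see that $\operatorname{Comp}(E\langle t\rangle)=\{E\}$, although $L\trianglelefteq E\langle t\rangle$.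

Condition (A4) enters through the following dichotomy.

\begin{lemma}\label{lem:dichotomy}
Let $M$ be $\Gamma$-admissible and $A\in\operatorname{Comp}(M)$. For every $r$-element $x\in M$, either $[A,x]=1$, or $\alpha_A(x)\ne1$ and $[A,x]=A$. The second case occurs for some $r$-element $x\in M$.
\end{lemma}

\begin{proof}
If $\alpha_A(x)=1$, then $\chi_A(x)\in\Gamma\cap(1\times\mathbb F_s^*)=1$, and $x$ centralizes $A$ by Lemma~\ref{lem:aut}(b). If $\alpha_A(x)\ne1$, then $[A,x]=A$ by Lemma~\ref{lem:aut}(c). If every $r$-element centralized $A$, then so would $M=O^{r'}(M)$, which contains the nonabelian group $A$.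
\end{proof}

The element $z$ shows why the subgroup $1\times\langle\omega^2\rangle$ is not allowed as a slope: $1\ne[E,z]\le D$.

\begin{definition}
For a slope $\Gamma$, let $\mathfrak F_\Gamma$ be the class of groups $W$ such that $O^{r'}(W)$ is $\Gamma$-admissible, and let $\mathfrak F_\Gamma^E$ be the class of those $W\in\mathfrak F_\Gamma$ for which every component of $O^{r'}(W)$ is isomorphic to $E$.
\end{definition}

\section{Normal subgroups and normal products}\label{sec:closure}

Throughout this section $\Gamma$ is a fixed slope. We prove that $\mathfrak F_\Gamma$ and $\mathfrak F_\Gamma^E$ are Fitting classes. The point for $\mathfrak F_\Gamma^E$ is that neither operation creates new components.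

\begin{proposition}\label{prop:normal}
Let $M$ be $\Gamma$-admissible and let $N\trianglelefteq M$ with $N=O^{r'}(N)$. Then $N$ is $\Gamma$-admissible and $\operatorname{Comp}(N)\subseteq\operatorname{Comp}(M)$.
\end{proposition}

\begin{proof}
Let $K=O^r(M)$, let $\mathcal A_N$ be the set of components of $M$ not centralized by $N$, and let $P$ be their product. If $A\in\mathcal A_N$, some $r$-element $x\in N$ does not centralize $A$, because $N$ is generated by $r$-elements. By Lemma~\ref{lem:dichotomy}, $A=[A,x]\le N$. So $P\le N\cap K$, and $\mathcal A_N$ satisfies (A1), (A2) and (A4) for $N$. It remains to prove (A3).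

Let $k=\prod a_A\in K$ and $n\in N$. The components are normal and commute, so $[k,n]=\prod[a_A,n]\in P$. Hence $(N\cap K)/P$ is central in $N/P$, and its quotient $N/(N\cap K)$ is an $r$-group. If $R$ is a Sylow $r$-subgroup of $N/P$, then $N/P$ is the product of $R$ and a central subgroup, so $R$ is normal and contains all $r$-elements. But $N/P$ is generated by $r$-elements, so $N/P=R$. By (F3), $O^r(N)=P$.
\end{proof}

\begin{proposition}\label{prop:product}
Let $W=N_1N_2$ with $N_1,N_2\trianglelefteq W$ both $\Gamma$-admissible. Then $W$ is $\Gamma$-admissible and $\operatorname{Comp}(W)=\operatorname{Comp}(N_1)\cup\operatorname{Comp}(N_2)$.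
\end{proposition}

Two things could go wrong. The group $N_2$ permutes the components of $N_1$ and might move one of them. And a component of $N_1$ might overlap a component of $N_2$ without being equal to it, as $L$ and $E$ do in $H$, or as $QZ$ and $PZ$ do in the model of Section~\ref{sec:idea}. All interaction between $N_1$ and $N_2$ passes through $C=O^r(N_1)\cap O^r(N_2)$, and by Lemma~\ref{lem:brick}(b) a component $A$ either meets $C$ in its center or has $D_A\le C$. Components of the first kind are handled by Lemma~\ref{lem:brick}(d). Those of the second kind are compared on one module that both sides see.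

\begin{proof}
Let $K_i=O^r(N_i)$, $\mathcal A_i=\operatorname{Comp}(N_i)$ and $C=K_1\cap K_2$. The groups $K_1,K_2,C$ are normal in $W$, and $W$ permutes $\mathcal A_1$ and $\mathcal A_2$ by conjugation. The group $[K_1,N_2]\le K_1\cap N_2$ is an $r'$-subgroup of $N_2$, so it lies in $K_2$. The situation is symmetric in the two indices, and we obtain
\begin{equation}\label{eq:C}
[K_1,N_2]\le C,\qquad[K_2,N_1]\le C.
\end{equation}
Let $\mathcal A_i^0=\{A\in\mathcal A_i: D_A\le C\}$, a $W$-invariant set. If $A\in\mathcal A_i\setminus\mathcal A_i^0$, then $A\cap C\le Z(A)$ by Lemma~\ref{lem:brick}(b). Each step below is proved for the index $1$ and holds for the index $2$ by symmetry.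

\medskip\noindent\textbf{Step 1.} \emph{If $A\in\mathcal A_1\setminus\mathcal A_1^0$, then $[A,N_2]=1$.}

Since $C\le K_1$ normalizes $A$, we have $[A,C]\le A\cap C\le Z(A)$, so $[A,C]=1$ by Lemma~\ref{lem:brick}(d). Let $y\in N_2$ and suppose that $A^y\neq A$. For $a\in A$, the element $a^{-1}a^y=[a,y]$ lies in $C$ by \eqref{eq:C}, so it centralizes $A$; and $a^y$ centralizes $A$ because it lies in another component of $N_1$. Hence $a\in Z(A)$ for all $a\in A$, which is false. So $A^y=A$, and $[A,y]\le A\cap C\le Z(A)$. By Lemma~\ref{lem:brick}(d), $[A,y]=1$.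

\medskip
The remaining components have $D_A\le O_s(C)$. Put $Z_0=Z(O_s(C))$ and $V=O_s(C)/Z_0$; these are defined symmetrically and are $W$-invariant. For $A\in\mathcal A_1^0\cup\mathcal A_2^0$ let $V_A=D_AZ_0/Z_0$.

\medskip\noindent\textbf{Step 2.} \emph{$Z_0\le Z(K_1)\cap Z(K_2)$. For $A\in\mathcal A_i^0$ we have $V_A\cong U_A$ as $K_i$-modules. The group $V$ is elementary abelian and}
\begin{equation}\label{eq:two}
V=\bigoplus_{A\in\mathcal A_1^0}V_A=\bigoplus_{B\in\mathcal A_2^0}V_B .
\end{equation}

Let $\Lambda=\prod_{A\in\mathcal A_1^0}D_A$, a normal $s$-subgroup of $C$, so $\Lambda\le O_s(C)$. Lemma~\ref{lem:product}, applied to the product of the members of $\mathcal A_1^0$, gives $Z(\Lambda)=\prod_{\mathcal A_1^0}Z(A)\le Z(K_1)$ and $\Lambda/Z(\Lambda)=\bigoplus_{\mathcal A_1^0}U_A$. Also $O_s(C)\le O_s(K_1)=\prod_{\mathcal A_1}D_A$. An element $\prod d_A$ of $O_s(C)$, with $d_A\in D_A$, centralizes each $A\in\mathcal A_1\setminus\mathcal A_1^0$ by Step 1, so $d_A\in Z(A)$ for these $A$. Thus $O_s(C)\le\Lambda Z(K_1)$, and (F5) gives $O_s(C)=\Lambda Y$ with $Y=O_s(C)\cap Z(K_1)$. We have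 $Y\le Z_0$. Conversely, if $\lambda y\in Z_0$ with $\lambda\in\Lambda$ and $y\in Y$, then $\lambda$ centralizes $\Lambda$, so $\lambda\in Z(\Lambda)\le Y$. Hence $Z_0=Y$, $O_s(C)=\Lambda Z_0$ and $\Lambda\cap Z_0=Z(\Lambda)$. The natural map $\Lambda/Z(\Lambda)\to V$ is therefore an isomorphism of $K_1$-modules, and it maps $U_A$ onto $V_A$.

\medskip
All summands in \eqref{eq:two} have dimension $2r$ and are $C$-submodules, since $C\le K_1\cap K_2$. If the two decompositions share a summand $V_A=V_B$, then this summand is invariant under both $N_1$ and $N_2$. In the next step we suppose that $A$ is moved; this produces enough elements of $C$ to single out $V_A$ as a $C$-module, which forces it to be a summand of the second decomposition.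

\medskip\noindent\textbf{Step 3.} \emph{Every $A\in\mathcal A_1\cup\mathcal A_2$ is normal in $W$.}

Let $A\in\mathcal A_1$. By Step 1 we may assume that $A\in\mathcal A_1^0$. Since $N_2$ is generated by $r$-elements, it suffices to show that $A^y=A$ for every $r$-element $y\in N_2$. Suppose that $A^y\ne A$. The orbit of $A$ under $\langle y\rangle$ lies in $\mathcal A_1^0$ and its length is a power of $r$, hence at least $3$ because $r$ is odd. So $A$, $A^y$, $A^{y^{-1}}$ are distinct.

For $a\in A$ and $y'\in\{y,y^{-1}\}$, the element $a^{-1}a^{y'}$ lies in $C$ by \eqref{eq:C}. It acts on $V_A$ as $a^{-1}$ does, since $a^{y'}$ lies in a component different from $A$. Hence $V_A$ is an irreducible $C$-module. Let $A^\sharp\in\mathcal A_1^0\setminus\{A\}$. One of $A^y,A^{y^{-1}}$ differs from $A^\sharp$; choose $y'$ with $A^{y'}\ne A^\sharp$, and choose $a\in A\setminus D_A$. Then $a^{-1}a^{y'}\in C$ acts trivially on $V_{A^\sharp}$ and nontrivially on $V_A$. So $V_{A^\sharp}$ has no $C$-submodule isomorphic to $V_A$.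

Project $V_A$ to the summands of the second decomposition in \eqref{eq:two}. Some projection $V_A\to V_B$ is nonzero. It is injective by irreducibility and bijective by dimension, so $V_B\cong V_A$ as $C$-modules. Now project $V_B$ to the summands of the first decomposition. A nonzero projection $V_B\to V_{A^\sharp}$ with $A^\sharp\neq A$ would be injective, which we have just excluded. So $V_B\le V_A$ and $V_B=V_A$. But $y\in N_2$ normalizes $B$, so it leaves $V_B=V_A$ invariant, whereas conjugation takes $V_A$ to the different summand $V_{A^y}$. This is a contradiction.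

\medskip\noindent\textbf{Step 4.} \emph{For each $A\in\mathcal A_1^0$ there is $B\in\mathcal A_2^0$ with $V_A=V_B$, and then $D_A=D_B$.}

By Step 3, $V_A$ is a $K_2$-submodule of $V$. By Step 2 and Lemma~\ref{lem:product}(b), the $V_B$ are pairwise nonisomorphic irreducible $K_2$-modules. An irreducible $K_2$-submodule of $V_A$ is some $V_B$ by (F6), and $V_A=V_B$ by dimension. So $D_AZ_0=D_BZ_0$. Since $B\le K_2$ centralizes $Z_0$ and normalizes $D_A$,
\[
D_B=[D_B,B]=[D_BZ_0,B]=[D_AZ_0,B]=[D_A,B]\le D_A ,
\]
and $D_A=D_B$ by orders.

\medskip
The next step excludes $A\cong L$ inside $B\cong E$, and is the reason why $\mathfrak F_\Gamma^E$ is closed under normal products. It is the computation $[c,t^{-1}]=c^{17}$ of Section~\ref{sec:idea}: an $r$-element of $N_1$ that moves $A/D_A$ also moves all of $B/D_A$, and so drags $B$ into $N_1$.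

\medskip\noindent\textbf{Step 5.} \emph{$\mathcal A_1^0=\mathcal A_2^0=\mathcal A_1\cap\mathcal A_2$.}

If $A\in\mathcal A_1\cap\mathcal A_2$, then $A\le C$, so $A\in\mathcal A_1^0\cap\mathcal A_2^0$. Let $A\in\mathcal A_1^0$, let $B$ be as in Step 4, and put $D_0=D_A=D_B$. We show that $B\le A$.

Let $W$ act on $A$, with $F$ and bars as in Lemma~\ref{lem:aut}; here $U_A=D_0/Z(D_0)=U_B$. The kernel of $B\to\bar B$ is $C_B(U_B)=D_0$, so $\bar B$ is an $\ell$-group. Conjugation maps $\bar B$ to $\operatorname{Gal}(F/\mathbb F_s)$, of order $2r$ prime to $\ell$, so this map is trivial and $\bar B\le F^*$ by Lemma~\ref{lem:aut}(a). By Lemma~\ref{lem:dichotomy} there is an $r$-element $x\in N_1$ with $\alpha_A(x)\ne1$, and $[\bar B,\bar x]=\bar B$ by Lemma~\ref{lem:aut}(c). Since $B\trianglelefteq W$, we have $[B,x]\le B$, and so $B=[B,x]D_0$. By \eqref{eq:C} and $D_0\le C$ we get $B\le C\le K_1$.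

To locate $B$ inside $K_1$, let $A^\sharp\in\mathcal A_1\setminus\{A\}$. If $A^\sharp\in\mathcal A_1^0$, then $V_{A^\sharp}=V_{B^\sharp}$ for some $B^\sharp\in\mathcal A_2^0$ by Step 4, and $B^\sharp\ne B$ because $V_{A^\sharp}\neq V_A=V_B$. So $B$ acts trivially on $V_{A^\sharp}\cong U_{A^\sharp}$. If $A^\sharp\notin\mathcal A_1^0$, then $B\le N_2$ centralizes $A^\sharp$ by Step 1. By Lemma~\ref{lem:product}(c), $B\le A\prod_{A^\sharp\ne A}D_{A^\sharp}$, and by (F1), $B=O^s(B)\le A$.

The hypotheses $A\in\mathcal A_1^0$, $B\in\mathcal A_2^0$, $V_A=V_B$, $D_A=D_B$ are symmetric, so also $A\le B$. Thus $A=B\in\mathcal A_2$, and $\mathcal A_1^0\subseteq\mathcal A_1\cap\mathcal A_2$.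

\medskip\noindent\textbf{Step 6.} \emph{$\mathcal A=\mathcal A_1\cup\mathcal A_2$ satisfies} (A1)--(A4) \emph{for $W$.}

The members of $\mathcal A$ are bricks and are normal in $W$ by Step 3. By Steps 1 and 5, $N_2$ centralizes the members of $\mathcal A_1\setminus\mathcal A_2$, and $N_1$ centralizes those of $\mathcal A_2\setminus\mathcal A_1$. Two distinct members of $\mathcal A$ either lie in the same $\mathcal A_i$, or one lies in $\mathcal A_1\setminus\mathcal A_2$ and the other in $N_2$; in both cases they commute. By (F2), $O^{r'}(W)=N_1N_2=W$ and $O^r(W)=K_1K_2=\prod_{\mathcal A}A$. Finally let $A\in\mathcal A$. If $A\in\mathcal A_i$, then $\chi_A(N_i)\le\Gamma$ by (A4) for $N_i$; if $A\notin\mathcal A_i$, then $\chi_A(N_i)=1$. Hence $\chi_A(W)=\chi_A(N_1)\chi_A(N_2)\le\Gamma$.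
\end{proof}

\begin{corollary}\label{cor:fitting}
For every slope $\Gamma$, the classes $\mathfrak F_\Gamma$ and $\mathfrak F_\Gamma^E$ are Fitting classes.
\end{corollary}

\begin{proof}
Both classes are closed under isomorphisms and contain the trivial group. Let $W$ be in one of them and $N\trianglelefteq W$. Then $O^{r'}(N)$ is normal in $W$, is generated by $r$-elements, and lies in $O^{r'}(W)$ by (F1), so Proposition~\ref{prop:normal} applies. Let $W=N_1N_2$ with $N_1,N_2\trianglelefteq W$ in one of the classes. Then $O^{r'}(W)=O^{r'}(N_1)O^{r'}(N_2)$ by (F2), and Proposition~\ref{prop:product} applies to the normal subgroups $O^{r'}(N_i)$.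
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Since $\kappa\in\mathbb F_\ell^*$ and $\omega^2\in\mathbb F_s^*$ have order $r$, the subgroups
\[
\Gamma_0=\langle(\kappa,1)\rangle,\qquad\Gamma_1=\langle(\kappa,\omega^2)\rangle
\]
are slopes. They are distinct of prime order, so $\Gamma_0\cap\Gamma_1=1$. For $(r,\ell,s)=(3,7,19)$ we have $\kappa=4$, and we may take $\omega=7$, so that $\omega^2=11$, $\Gamma_0=\{(1,1),(4,1),(2,1)\}$ and $\Gamma_1=\{(1,1),(4,11),(2,7)\}$; the actions of $t$ on $E/D$ and of $z$ on $Z(D)$ are then those of the model in Section~\ref{sec:idea}. Put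
\[
\mathfrak F=\mathfrak F_{\Gamma_0},\qquad\mathfrak X=\mathfrak F_{\Gamma_0}^E\subseteq\mathfrak F,\qquad\mathfrak Y=\mathfrak F_{\Gamma_1},\qquad G=L\langle t\rangle .
\]
These are Fitting classes by Corollary~\ref{cor:fitting}.

\medskip\noindent\emph{$\mathfrak Y\cap\mathfrak F\subseteq\mathfrak X$.} Let $W\in\mathfrak Y\cap\mathfrak F$ and $M=O^{r'}(W)$. The set $\operatorname{Comp}(M)$ is the same for both slopes. If $A\in\operatorname{Comp}(M)$, then $\chi_A(M)\le\Gamma_0\cap\Gamma_1=1$, contrary to Lemma~\ref{lem:dichotomy}. So $M$ has no components, and $W\in\mathfrak X$. It follows that $\mathfrak X\vee(\mathfrak Y\cap\mathfrak F)=\mathfrak X$.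

\medskip\noindent\emph{Membership of the groups.} Let $A\in\{L,E\}$, $x\in\{t,tz\}$ and $M=A\langle x\rangle\le H$. The element $x$ has order $r$ and $\alpha_A(x)=\kappa\ne1$ by \eqref{eq:chi}, so $[A,x]=A$ by Lemma~\ref{lem:aut}(c). The normal subgroup $O^{r'}(M)$ contains $x$, hence $[A,x]=A$, and so $O^{r'}(M)=M$. By (F3), $O^r(M)=A$. Since $\chi_A$ is trivial on $A$, the group $\chi_A(M)=\langle\chi_A(x)\rangle$ is $\Gamma_0$ for $x=t$ and $\Gamma_1$ for $x=tz$. So $M$ is admissible for that slope with $\operatorname{Comp}(M)=\{A\}$, and
\begin{equation}\label{eq:members}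
E\langle t\rangle\in\mathfrak X,\qquad E\langle tz\rangle,\ L\langle tz\rangle\in\mathfrak Y,\qquad G\in\mathfrak F .
\end{equation}
The only component of $G=O^{r'}(G)$ is $L$, and $|L|\neq|E|$. Hence $G\notin\mathfrak X$.

\medskip\noindent\emph{Conclusion.} By \eqref{eq:members} and Lemma~\ref{lem:exchange}, $G\in\mathfrak X\vee\mathfrak Y$. So $G\in(\mathfrak X\vee\mathfrak Y)\cap\mathfrak F$ and $G\notin\mathfrak X=\mathfrak X\vee(\mathfrak Y\cap\mathfrak F)$, with $\mathfrak X\subseteq\mathfrak F$. This proves Theorem~\ref{thm:main}. \qed

\begin{remark}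
The example fits the discussion in Section~\ref{sec:intro}. We have $G'=L$, of prime index, and a maximal normal subgroup of a solvable group contains the derived subgroup; so every proper normal subgroup of $G$ lies in $L$. Since $G\notin\mathfrak X\cup\mathfrak Y$ and both classes contain the $r'$-group $L$, we get $G_{\mathfrak X}G_{\mathfrak Y}=L\ne G$. The path to $G$ passes through $D\langle z\rangle$, which lies in no $\mathfrak F_\Gamma$: since $z$ acts on $U$ as a scalar $\omega\neq1$, we have $[D,z]Z(D)=D$ and hence $[D,z]=D$, so $D\langle z\rangle$ is generated by $r$-elements, while $O^r(D\langle z\rangle)=D$ is not a product of bricks.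
\end{remark}

\section{Lockett classes and pentagons}\label{sec:lockett}

We first restate the Lockett property in terms of projections. We regard $G_1$ and $G_2$ as subgroups of $G_1\times G_2$ and write $\pi_j$ for the projection onto $G_j$.

\begin{lemma}\label{lem:lockett}
A Fitting class $\mathfrak L$ is a Lockett class if and only if $\pi_1(W),\pi_2(W)\in\mathfrak L$ whenever $W\trianglelefteq G_1\times G_2$ and $W\in\mathfrak L$. Consequently, intersections of Lockett classes are Lockett classes, every Fitting class closed under quotients is a Lockett class, and any two Lockett classes are contained in a smallest Lockett class.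
\end{lemma}

\begin{proof}
Suppose that the condition holds, and let $W=(G_1\times G_2)_{\mathfrak L}$. Then $\pi_j(W)$ is a normal $\mathfrak L$-subgroup of $G_j$, so $W\le(G_1)_{\mathfrak L}\times(G_2)_{\mathfrak L}$. The reverse inclusion holds because the right side is a product of two normal $\mathfrak L$-subgroups of $G_1\times G_2$. Conversely, let $\mathfrak L$ be a Lockett class and $W$ a normal $\mathfrak L$-subgroup of $G_1\times G_2$. Then $W\le(G_1)_{\mathfrak L}\times(G_2)_{\mathfrak L}$, so $\pi_j(W)$, which is normal in $G_j$, is a normal subgroup of $(G_j)_{\mathfrak L}$ and lies in $\mathfrak L$. The condition passes to intersections, and $\pi_j(W)$ is a quotient of $W$. For the last assertion, intersect all Lockett classes containing the two given ones; the class of all solvable groups is one of them.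
\end{proof}

The classes $\mathfrak F_\Gamma$ are not closed under quotients: $G/D$ is generated by $r$-elements and $O^r(G/D)$ has order $\ell$. So we must show that the kernels of the projections do not cut through components, that is, each component lies in $G_1$ or in $G_2$.

\begin{proposition}\label{prop:lockett}
For every slope $\Gamma$, the classes $\mathfrak F_\Gamma$ and $\mathfrak F_\Gamma^E$ are Lockett classes.
\end{proposition}

\begin{proof}
Let $W\trianglelefteq G_1\times G_2$ be in one of the classes. Put $M=O^{r'}(W)$, which is normal in $G_1\times G_2$, and $K=O^r(M)$, $M_j=M\cap G_j$. For $(g_1,g_2),(h_1,h_2)\in M$ we have $([g_1,h_1],1)=[(g_1,1),(h_1,h_2)]\in M_1$ and $(1,[g_2,h_2])=[(1,g_2),(h_1,h_2)]\in M_2$, so $M'\le M_1M_2$. Let $A\in\operatorname{Comp}(M)$. By Lemma~\ref{lem:dichotomy}, $A=[A,x]$ for some $x\in M$, so $A\le M'\le M_1M_2$.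

Suppose that $A\cap M_j\le Z(A)$ for $j=1,2$. Then $[A,M_j]\le A\cap M_j\le Z(A)$, so $[A,M_j]=1$ by Lemma~\ref{lem:brick}(d), and $A\le M_1M_2$ centralizes $A$, which is false. By Lemma~\ref{lem:brick}(b), $D_A\le M_j$ for some $j$, and $j$ is unique because $M_1\cap M_2=1$.

We claim that $A\le G_j$. Let $j=1$; the case $j=2$ is the same with the indices exchanged. For $a=(a_1,a_2)\in A$ put $v=(1,a_2)$, which lies in $M_2$ because $a\in M_1M_2$. The map $a\mapsto v$ is a homomorphism whose kernel contains $D_A$, so $v$ is an $\ell$-element of $M$, and $v\in K$ by (F3). Let $B\in\operatorname{Comp}(M)$. If $D_B\le M_1$, then $v\in G_2$ centralizes $D_B$. If $D_B\le M_2$, then $B\neq A$, and $v$ acts on $D_B\le G_2$ as $a$ does, that is, trivially. So $v\in C_K(K')=Z(K')$, an $s$-group by Lemma~\ref{lem:product}(a). Hence $v=1$, which proves the claim.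

By (F1), $O^{r'}(\pi_1(W))=\pi_1(M)=O^{r'}(\pi_1(M))$ and $O^r(\pi_1(M))=\pi_1(K)$. The projection $\pi_1$ is the identity on the components contained in $G_1$ and trivial on the others, so $\pi_1(K)$ is the product of the components $A\le G_1$. These commute in pairs. An element $(m_1,m_2)\in M$ acts on such an $A$ as $m_1$ does, so $A\trianglelefteq\pi_1(M)$ and $\chi_A(\pi_1(M))=\chi_A(M)\le\Gamma$. Thus $\pi_1(M)$ is $\Gamma$-admissible with $\operatorname{Comp}(\pi_1(M))\subseteq\operatorname{Comp}(M)$, and $\pi_1(W)$ lies in the class. The same argument applies to $\pi_2$, and Lemma~\ref{lem:lockett} completes the proof.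
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
\emph{The primes.} The group $(\mathbb Z/\ell^2)^*$ is cyclic of order $\ell(\ell-1)$, so it has an element $g$ of order $2r$. Since $\ell\ne r$, the conditions $s\equiv g\pmod{\ell^2}$ and $s\equiv1\pmod r$ define one residue class of units modulo $r\ell^2$. By Dirichlet's theorem this class contains infinitely many primes $s$, and they satisfy (P). The triple $(3,7,19)$ satisfies (P) by Section~\ref{sec:bricks}. Fix such an $s$, and let $\mathfrak X,\mathfrak F,\mathfrak Y,G$ be as in Section~\ref{sec:main}.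

\emph{The class $\mathfrak T$.} It is closed under subgroups and quotients, as one sees by intersecting or mapping the defining series. A group $W$ lies in $\mathfrak T$ if and only if $O^\ell(O^r(W))$ is an $s$-group. Indeed, if $1\le W_1\le W_2\le W$ is a defining series, then $O^r(W)\le W_2$ and so $O^\ell(O^r(W))\le O^\ell(W_2)\le W_1$ by (F1); conversely $1\le O^\ell(O^r(W))\le O^r(W)\le W$ is such a series. Applying (F2) twice, we see that $\mathfrak T$ is closed under normal products. So $\mathfrak T$ is a Fitting class closed under quotients, hence a Lockett class.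

\emph{Restriction to $\mathfrak T$.} Put $\mathfrak X_0=\mathfrak X\cap\mathfrak T$, $\mathfrak F_0=\mathfrak F\cap\mathfrak T$ and $\mathfrak Y_0=\mathfrak Y\cap\mathfrak T$. These are Lockett classes by Proposition~\ref{prop:lockett} and Lemma~\ref{lem:lockett}, and $\mathfrak Y_0\cap\mathfrak F_0\subseteq\mathfrak X_0\subseteq\mathfrak F_0$. The series $1\le D\le E\le H$ shows that $H\in\mathfrak T$, so all subgroups of $H$ lie in $\mathfrak T$, and \eqref{eq:members} holds for $\mathfrak X_0,\mathfrak Y_0,\mathfrak F_0$. By Lemma~\ref{lem:exchange}, $G\in(\mathfrak X_0\vee\mathfrak Y_0)\cap\mathfrak F_0$, while $G\notin\mathfrak X_0=\mathfrak X_0\vee(\mathfrak Y_0\cap\mathfrak F_0)$. So $\mathfrak X_0\subset\mathfrak F_0$ and $\mathfrak Y_0$ violate the modular law.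

\emph{The pentagon.} Put $\mathfrak F_1=(\mathfrak X_0\vee\mathfrak Y_0)\cap\mathfrak F_0$. Then $\mathfrak X_0\subsetneq\mathfrak F_1\subseteq\mathfrak X_0\vee\mathfrak Y_0$, so $\mathfrak F_1\vee\mathfrak Y_0=\mathfrak X_0\vee\mathfrak Y_0$; and
\[
\mathfrak X_0\cap\mathfrak Y_0\subseteq\mathfrak F_1\cap\mathfrak Y_0\subseteq\mathfrak F_0\cap\mathfrak Y_0\subseteq\mathfrak X_0\cap\mathfrak Y_0 .
\]
Write $a=\mathfrak X_0$, $b=\mathfrak Y_0$, $c=\mathfrak F_1$, so that $a<c$, $a\wedge b=c\wedge b$ and $a\vee b=c\vee b$. If $b\le c$, then $b=c\wedge b\le a$ and $a=a\vee b\ge c$. If $a\le b$, then $b=a\vee b\ge c$ and $c=c\wedge b\le a$. Both are impossible, so $b$ is comparable with neither $a$ nor $c$. Hence $a\wedge b<a<c<a\vee b$ and $a\wedge b<b<a\vee b$, and the five classes are distinct and form a pentagon. They are contained in $\mathfrak T\subseteq\mathfrak B$, and meets and joins of Fitting classes contained in $\mathfrak B$ are the same as in the lattice of all Fitting classes.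

\emph{The lattice of Lockett classes.} Let $\vee_L$ be its join. Then $\mathfrak X_0\vee\mathfrak Y_0\subseteq\mathfrak X_0\vee_L\mathfrak Y_0$, so $G\in(\mathfrak X_0\vee_L\mathfrak Y_0)\cap\mathfrak F_0$. On the other hand $\mathfrak X_0\vee_L(\mathfrak Y_0\cap\mathfrak F_0)=\mathfrak X_0$ does not contain $G$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{FNI}
\emph{Finite $\pi$-groups with normal injectors},
\texttt{https://rep.vsu.by/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 33402/\allowbreak 1/\allowbreak Finite\%20\%cf\%80-groups\allowbreak\%20with\allowbreak\%20normal\allowbreak\%20injectors\allowbreak\_2015\_56\_04.pdf}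

\end{thebibliography}
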